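# Unique nearest points and exposed corners of the unit ball

## 1. A tent in the taxicab plane

Give $\mathbb R^2$ the norm $\|(x,y)\|=|x|+|y|$ and consider the tent-shaped curve
$$M=\{(x,\tfrac12|x|):x\in\mathbb R\}.$$
Which point of $M$ is nearest to a given point $(a,b)$? For a competitor $(x,\frac12|x|)$ we compute
$$|x-a|+\bigl|b-\tfrac12|x|\bigr|\ \ge\ |x-a|+\bigl|b-\tfrac12|a|\bigr|-\tfrac12\bigl||x|-|a|\bigr|\ \ge\ \bigl|b-\tfrac12|a|\bigr|+\tfrac12|x-a| .$$
The point $(a,\frac12|a|)$, vertically above or below $(a,b)$, has distance exactly $|b-\frac12|a||$, and every other point of $M$ is strictly farther away. So every point of the plane has exactly one nearest point in $M$, although $M$ is not convex.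

With the Euclidean norm this fails. The squared distance from $(0,1)$ to $(x,\frac12|x|)$ is $\frac54x^2-|x|+1$, which is minimal at $|x|=\frac25$, so $(\pm\frac25,\frac15)$ are two nearest points. With the norm $\max(|x|,|y|)$, the distance from $(0,1)$ is $\max(|x|,|1-\frac12|x||)$, minimal at $|x|=\frac23$, and again there are two nearest points, $(\pm\frac23,\frac13)$.

The three unit balls look different at their top point $e=(0,1)$. The taxicab ball has a sharp tip there: some line touches the ball only at $e$, and there is room to tilt that line. The Euclidean ball has only one supporting line at $e$. The square is flat at $e$. The steepness of the tent matters too: for $\{(x,|x|)\}$ in the taxicab norm, the distance from $(0,1)$ to $(x,|x|)$ is $|x|+|1-|x||=1$ for every $|x|\le1$, so uniqueness is lost.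

The question is now this. In a finite-dimensional normed space, is a sharp tip of the unit ball the *only* thing that allows a nonconvex set with unique nearest points?

## 2. Exposed points, smooth points, and three theorems

Throughout, $X$ is a real normed space with $1\le n=\dim X<\infty$, closed unit ball $B=B(X)$ and unit sphere $S=S(X)$. We write $\|\cdot\|$ also for the dual norm on $X^*$, and $|\cdot|$ for fixed Euclidean norms on $X$, $X^*$ and $\mathbb R^k$.

**Definition 2.1 (Chebyshev set).** A set $M\subseteq X$ is a Chebyshev set if for each $x\in X$ there is exactly one $c\in M$ with $\|x-c\|=\inf_{y\in M}\|x-y\|$. We then write $P(x)=c$ and $d(x)=\|x-P(x)\|$.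

A Chebyshev set is nonempty, and it is closed: if $d(x)=0$ then $x=P(x)\in M$.

**Definition 2.2 (exposed point).** A point $u\in S$ is exposed if some $f\in X^*$ with $\|f\|=1$ has $u$ as the only point $y\in B$ with $f(y)=1$; we say that $f$ exposes $u$. For $0\ne g\in X^*$ put
$$G(g)=\{v\in B:\ g(v)=\|g\|\},$$
a nonempty subset of $S$. So $u$ is exposed if and only if $G(g)=\{u\}$ for some $g\ne0$.

**Definition 2.3 (smooth point).** A point $u\in S$ is smooth if exactly one $f\in X^*$ has $\|f\|=1$ and $f(u)=1$. Functionals with these two properties are said to norm $u$.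

In the taxicab plane $e=(0,1)$ is exposed by $f(x,y)=y$. It is not smooth, since every $bx+y$ with $|b|\le1$ norms it. The point $(\frac12,\frac12)$ is smooth but not exposed: its only norming functional is $x+y$, which equals $1$ on a whole edge. In the Euclidean plane every point of $S$ is both exposed and smooth.

**Definition 2.4 (rays of constant projection).** For a Chebyshev set $M$ and $c\in M$ let
$$N_c=\{u\in S:\ P(c+tu)=c\ \text{ for all } t>0\}.$$

For the tent of Section 1, $P(a,b)=(a,\frac12|a|)$, so $N_c=\{e,-e\}$ for every $c\in M$.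

**Theorem A.** For every $n\ge1$ and every $n$-dimensional $X$: each Chebyshev set in $X$ is convex if and only if each exposed point of $S(X)$ is smooth.

**Theorem B (local form, arbitrary $X$).** Let $M$ be a nonconvex Chebyshev set in $X$ and $C=\overline{\operatorname{conv}}\,M$. Then $\operatorname{relint}C\setminus M\neq\emptyset$. For every $p_0\in\operatorname{relint}C\setminus M$ and every $\varrho>0$ there are $x\in M$ with $|x-P(p_0)|<\varrho$ and $u\in N_x$ such that $u$ is an exposed, non-smooth point of $S(X)$.

**Theorem C (equivalences).** The following are equivalent: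

1. each Chebyshev set in $X$ is convex;
2. each exposed point of $S(X)$ is smooth;
3. each smooth point of $S(X^*)$ is an exposed point of $S(X^*)$;
4. each Chebyshev set in $X$ of the form $\{\varphi=\kappa(\gamma)\}$, with $\varphi,\gamma\in X^*$ linearly independent and $\kappa\in C^\infty(\mathbb R)$, is convex;
5. each Chebyshev set of the form $\{\varphi\le\kappa(\gamma)\}$, with $\varphi,\gamma,\kappa$ as in 4, is convex.

The problem states the equivalence of Theorem A as known for $n\le4$, with $n=3$ due to Brøndsted (1966) and $n=4$ to Brown (1980), and asks for a proof or a disproof for every $n>4$. It also recalls that every Chebyshev set in a finite-dimensional smooth normed space is convex (Klee 1961); we prove this on the way, in Section 5.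

**Dimension one.** Here $S$ has two points, both exposed and smooth. A Chebyshev set $M\subseteq\mathbb R$ is a closed interval: if $M$ had points on both sides of some $p\notin M$, then the midpoint of the complementary gap of $M$ around $p$ would have two nearest points.

**Dimension two.** If each exposed point is smooth, then every point of $S$ is smooth. Indeed, let $f\ne g$ both norm $v$. If $y\in B$ and $\frac12(f+g)(y)=1$, then $f(y)=g(y)=1$. As $f,g$ are linearly independent ($f=-g$ is excluded by $f(v)=g(v)=1$), this forces $y=v$. So $\frac12(f+g)$ exposes the non-smooth point $v$.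

**Example 2.5 (ridges without exposed corners, $n=3$).** In dimension three the condition is weaker than smoothness. Put $p(x)=\max(|x|-1,0)^2$ and
$$F(x,y,z)=\sqrt{y^2+p(x)^2}+\sqrt{z^2+p(x)^2},\qquad B=\{F\le1\}.$$
Since $p\ge0$ is convex and $\sqrt{a^2+p^2}$ is a norm in $(a,p)$ that increases in $p\ge0$, $F$ is convex. It is also even and continuous, with $F(0)=0$. On $B$ we have $2p(x)\le1$, so $B$ is bounded. Hence $B$ is the unit ball of a norm. Let $v=(x,y,z)$ be a boundary point, so $F(v)=1$.

If $|x|<1$, then $v$ is interior to a segment in $B$ parallel to the $x$-axis, so $v$ is not exposed.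

If $x=1$, then $|y|+|z|=1$. Let $Ax+By+Cz$ (with coefficients $A,B,C$) attain its maximum over the ball at $v$. Since $(0,y,z)$ is in the ball, $A\ge0$. For $\delta>0$ put $\lambda=1-2\delta^2$, with $\delta$ so small that $\lambda>0$. From $\sqrt{a^2+p^2}\le|a|+p$ we get $F(1+\delta,\lambda y,\lambda z)\le\lambda+2\delta^2=1$. So $A(1+\delta)+\lambda(By+Cz)\le A+By+Cz$, that is, $A\le2\delta(By+Cz)$; letting $\delta\to0$ gives $A=0$. Then the maximum is also attained at $(0,y,z)$, and $v$ is not exposed. The case $x=-1$ is symmetric.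

If $|x|>1$, then $p>0$ and $F$ is differentiable at $v$; from $0=F(0)\ge F(v)-\nabla F(v)\cdot v$ we see that $\nabla F(v)\ne0$. If a functional $h$ is maximal over the ball at $v$, then $\nabla F(v)\cdot w<0$ implies $v+sw\in B$ for small $s>0$, so $h(w)\le0$. So $h$ is a nonnegative multiple of $\nabla F(v)$, and $v$ is smooth.

Hence every exposed point is smooth. But $(0,0,1)$ is not smooth: $by+z\le|y|+|z|\le F\le1$ on the ball for all $|b|\le1$. By Theorem A, all Chebyshev sets of this space are convex, in spite of the ridge.

## 3. Graphs over an exposed corner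

We first prove the implications that produce nonconvex Chebyshev sets. The construction is the tent, made smooth, in any dimension $n\geq 2$.

**Proposition 3.1.** If some exposed point of $S$ is not smooth, there are linearly independent $\varphi,\gamma\in X^*$ such that, with $\kappa(\tau)=\sqrt{1+\tau^2}$, the sets $M=\{\varphi=\kappa(\gamma)\}$ and $M'=\{\varphi\le\kappa(\gamma)\}$ are nonconvex Chebyshev sets.

**Step 1: a segment of exposing functionals.** This step provides the room to tilt. Let $e\in S$ be exposed by $f$, $\|f\|=1$, and not smooth; choose $g\ne f$ with $\|g\|=g(e)=1$. For $0\le t<1$ let $f_t=(1-t)f+tg$. Then $\|f_t\|\le 1$ and $f_t(e)=1$, so $\|f_t\|=1$. If $y\in B$ and $f_t(y)=1$, then $f(y)=1$, because $f(y),g(y)\le1$ and $f$ has positive weight; so $y=e$. Put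
$$\varphi=f_{1/4},\qquad\gamma=\tfrac14(g-f),\qquad \varphi_\theta=\varphi+\theta\gamma=f_{(1+\theta)/4}\quad(|\theta|\le1).$$
Each $\varphi_\theta$ has norm $1$ and takes the value $1$ on $B$ only at $e$. Also $\gamma\ne0$, $\gamma(e)=0$, $\varphi(e)=1$, so $\varphi,\gamma$ are linearly independent. The function $\kappa$ is $C^\infty$ and $1$-Lipschitz.

**Step 2: $M$ is Chebyshev.** We show that the nearest point is found by moving in the direction $e$. Given $x$, let $t=\varphi(x)-\kappa(\gamma(x))$ and $c=x-te$. Since $\gamma(c)=\gamma(x)$ and $\varphi(c)=\varphi(x)-t$, we have $c\in M$, and $\|x-c\|=|t|$. Let $c'\in M$. Then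
$$|\varphi(c'-c)|=|\kappa(\gamma(c'))-\kappa(\gamma(c))|\le|\gamma(c'-c)|,$$
so some $\theta\in[-1,1]$ gives $\varphi_\theta(c'-c)=0$. Hence $\varphi_\theta(x-c')=\varphi_\theta(x-c)=t\varphi_\theta(e)=t$, and $\|x-c'\|\ge|t|$. If equality holds and $t\ne0$, then $(x-c')/t\in B$ has $\varphi_\theta$-value $1$, so it equals $e$ and $c'=c$. If equality holds and $t=0$, then $c'=x=c$.

**Step 3: $M'$ is Chebyshev.** The same argument works with an inequality. Points of $M'$ are their own unique nearest points. If $x\notin M'$, then $t>0$ for the $t,c$ of Step 2, and $c\in M\subset M'$. For $c'\in M'$ we have $\varphi(c'-c)\le\kappa(\gamma(c'))-\kappa(\gamma(c))\le|\gamma(c'-c)|$. Choose $\theta=\pm1$ with $\theta\gamma(c'-c)=-|\gamma(c'-c)|$. Then $\varphi_\theta(c'-c)\le0$, so $\|x-c'\|\ge\varphi_\theta(x-c')\ge\varphi_\theta(x-c)=t$. If $\|x-c'\|=t$, then $(x-c')/t\in B$ has $\varphi_\theta$-value $1$, so it equals $e$ and $c'=c$.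

**Step 4: neither set is convex.** Pick $z\in\ker\varphi$ with $\gamma(z)=1$. The points $\pm z+\kappa(1)e$ lie in $M\subset M'$, since $\varphi=\kappa(1)=\kappa(\pm1)$ and $\gamma=\pm1$ there. Their midpoint $\kappa(1)e$ has $\varphi=\sqrt2>1=\kappa(0)$ and $\gamma=0$, so it is not in $M'$. $\blacksquare$

This proves (1)⇒(2), (4)⇒(2) and (5)⇒(2) in Theorem C. It remains to see that a nonconvex Chebyshev set forces an exposed corner, which is Theorem B.

## 4. Nearest points stay nearest along rays

In this section $M$ is any Chebyshev set in $X$.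

**Lemma 4.1.** $P$ is continuous, and $\{(c,u):c\in M,\ u\in N_c\}$ is closed.

*Proof.* Let $q_j\to q$. The function $d$ is $1$-Lipschitz, so $(P(q_j))$ is bounded. A limit point $y$ of it lies in $M$, and $\|q-y\|=\lim d(q_j)=d(q)$ along a subsequence; so $y=P(q)$. A bounded sequence with only one limit point converges. If $c_j\to c$, $u_j\to u$ with $c_j\in M$, $u_j\in N_{c_j}$, then $c\in M$, $u\in S$, and $P(c_j+tu_j)=c_j$ passes to the limit for each $t>0$. $\square$

**Lemma 4.2.** If $p\notin M$ and $c=P(p)$, then $u=(p-c)/\|p-c\|\in N_c$.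

*Proof.* The purpose is to push $p$ away from $c$ without changing the nearest point; a fixed point does it. Let $R>0$. Since $p\notin M$, the map
$$q\mapsto p+R\,\frac{p-P(q)}{\|p-P(q)\|}$$
is a continuous self-map of the ball $\{\|q-p\|\le R\}$. By Brouwer's theorem it has a fixed point $q$; put $y=P(q)$. Then $q-p$ is a positive multiple of $p-y$, so $\|q-y\|=\|q-p\|+\|p-y\|$. For $y'\in M$,
$$\|p-y'\|\ge\|q-y'\|-\|q-p\|\ge\|q-y\|-\|q-p\|=\|p-y\|.$$
So $y$ is a nearest point to $p$, that is, $y=c$, and $q=p+Ru$. As $R>0$ was arbitrary, $P(c+tu)=c$ for all $t>\|p-c\|$. Finally, if $0<t<t'$ and $P(c+t'u)=c$, then for $y'\in M$ we have $\|c+tu-y'\|\ge\|c+t'u-y'\|-(t'-t)\ge t'-(t'-t)=t$, so $P(c+tu)=c$. $\square$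

The next lemma says that a first-order peak of a functional $g$ on $M$ is seen along a ray whose direction maximizes $g$ over $B$.

**Lemma 4.3.** Let $x\in M$, $0\ne g\in X^*$, and suppose $g(y-x)\le o(|y-x|)$ as $M\ni y\to x$. Then there is $u\in N_x$ with $g(u)=\|g\|$.

*Proof.* Take $e\in G(g)$, and for $\epsilon>0$ let $q_\epsilon=x+\epsilon e$, $y_\epsilon=P(q_\epsilon)$. Then $\|q_\epsilon-y_\epsilon\|\le\|q_\epsilon-x\|=\epsilon$, so $\|y_\epsilon-x\|\le2\epsilon$. By hypothesis $g(y_\epsilon-x)\le\epsilon\theta(\epsilon)$ with $0\le\theta(\epsilon)\to0$. Hence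
$$g(q_\epsilon-y_\epsilon)=\epsilon\|g\|-g(y_\epsilon-x)\ge\epsilon(\|g\|-\theta(\epsilon))>0$$
for small $\epsilon$. So $q_\epsilon\ne P(q_\epsilon)$, that is, $q_\epsilon\notin M$, and $u_\epsilon=(q_\epsilon-y_\epsilon)/\|q_\epsilon-y_\epsilon\|\in N_{y_\epsilon}$ by Lemma 4.2. Since $\|q_\epsilon-y_\epsilon\|\le\epsilon$, we get $g(u_\epsilon)\ge\|g\|-\theta(\epsilon)$. Let $\epsilon\to0$ along a subsequence with $u_\epsilon\to u$. As $y_\epsilon\to x$, Lemma 4.1 gives $u\in N_x$, and $g(u)\geq\|g\|$. $\square$

**Lemma 4.4.** If $u\in N_x$ is smooth, with norming functional $f$, then $f(y)\le f(x)$ for all $y\in M$.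

*Proof.* Let $y\in M$ and $w=x-y$. For all $t>0$ we have $\|x+tu-y\|\ge d(x+tu)=t$. With $s=1/t$ this says $\|u+sw\|\ge1$ for all $s>0$. Choose $f_s$ with $\|f_s\|=1$ and $f_s(u+sw)=\|u+sw\|$. Then $1\le f_s(u)+sf_s(w)\le1+sf_s(w)$, so $f_s(w)\ge0$. Along a sequence $s\downarrow0$ the $f_s$ converge to some $f_*$ with $\|f_*\|=1$ and $f_*(u)=\lim\|u+sw\|=1$. Since $u$ is smooth, $f_*=f$, and so $f(w)\ge0$. $\square$

## 5. Smooth directions, generic functionals, and the tent as an obstacle

Suppose first that *every* point of $S$ is smooth. Then $M$ is convex, as follows. Let $p\notin M$, $c=P(p)$, $u=(p-c)/\|p-c\|$, and let $f$ norm $u$. By Lemmas 4.2 and 4.4, $f\le f(c)$ on $M$, hence on $C=\overline{\operatorname{conv}}\,M$. But $f(p)=f(c)+\|p-c\|>f(c)$, so $p\notin C$. Thus $M=C$. This is Klee's theorem.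

The argument stops as soon as $u$ is not smooth. Then the inequalities $\|u+s(x-y)\|\ge1$ give, for each $y$, *some* functional norming $u$ and nonnegative at $x-y$, but it may depend on $y$. For the tent, with $x=0$, $u=e$ and the points $y=(\pm2,1)$ of $M$, the functional $b\xi_1+\xi_2$ (in coordinates $\xi_1,\xi_2$) would need $\pm2b+1\le0$ for both signs.

Under the condition "exposed points are smooth", the direction $u$ that we get from $p$ may be neither exposed nor smooth, as $(0,0,1)$ in Example 2.5. So we should choose the contact point with more care. Lemma 4.3 suggests starting from the functional. If $g$ has a local peak on $M$ at $x$, then some $u\in N_x$ lies in $G(g)$. For almost every $g$ the set $G(g)$ is a single point, so $u$ is exposed. To carry this out we recall two facts. Let $K\subset X$ be nonempty and compact.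

**(F1)** The support function $h_K(f)=\max_Kf$ is convex and finite on $X^*$, hence differentiable almost everywhere. If $y$ maximizes $f$ over $K$, then $h_K(f')\ge f'(y)=h_K(f)+(f'-f)(y)$, so $y$ is a subgradient of $h_K$ at $f$. Where $h_K$ is differentiable there is only one subgradient. So almost every $f\in X^*$ has a unique maximizer over $K$.

**(F2)** If $f_j\to f$ and $y_j\in K$ maximizes $f_j$ over $K$, then every limit point of $(y_j)$ maximizes $f$ over $K$. Hence, if a relatively open subset $U$ of $K$ contains all maximizers of $f$, it contains all maximizers of $f'$ for every $f'$ close enough to $f$; otherwise maximizers $y_j\in K\setminus U$ of some $f_j\to f$ would have a limit point in $K\setminus U$ maximizing $f$.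

**Setting for the proof of Theorem B.** Let $M$ be a nonconvex Chebyshev set, $C=\overline{\operatorname{conv}}\,M$. Since $M$ is closed and not convex, $M\ne C$; so $C\setminus M$ is nonempty and relatively open in $C$, and it meets $\operatorname{relint}C$, which is dense in $C$. Fix $p_0\in\operatorname{relint}C\setminus M$ and $\varrho>0$. We suppose, for contradiction:

> (S) whenever $x\in M$, $|x-P(p_0)|<\varrho$ and $u\in N_x$ is exposed, then $u$ is smooth.

Let $Y_0$ be the linear space parallel to $\operatorname{aff}C$. Put $c_0=P(p_0)$ and $u_0=p_0-c_0\in Y_0\setminus\{0\}$, and fix $0<r\le\varrho$ such that $p_0+y\in C$ for all $y\in Y_0$ with $|y|\le r$.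

**Lemma 5.1.** Let $x\in M$, $|x-c_0|<r$, $g\in X^*$, $g(u_0)>0$, and suppose some $u\in N_x$ satisfies $g(u)=\|g\|$. Then $G(g)$ has at least two points.

*Proof.* Otherwise $G(g)=\{u\}$, so $u$ is exposed, hence smooth by (S), with norming functional $g/\|g\|$. By Lemma 4.4, $g\le g(x)$ on $M$, hence on $C$. Since $x-c_0\in Y_0$ and $|x-c_0|<r$, the point $x+u_0=p_0+(x-c_0)$ lies in $C$. So $g(x+u_0)\le g(x)$, that is, $g(u_0)\le0$, a contradiction. $\square$

**Lemma 5.2 (no peaks).** There are no $\ell_0\in X^*$ with $\ell_0(u_0)>0$, $c_1\in M$ with $|c_1-c_0|<r$, and $\epsilon>0$ such that $\ell_0(y)<\ell_0(c_1)$ for all $y\in M$ with $0<|y-c_1|\le\epsilon$.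

*Proof.* Suppose there are, and decrease $\epsilon$ so that $\{|y-c_1|\le\epsilon\}\subset\{|y-c_0|<r\}$. Let $K=M\cap\{|y-c_1|\le\epsilon\}$; then $c_1$ is the only maximizer of $\ell_0$ over $K$. By (F1), applied to the compact set $B$, and (F2), there is $\ell$ close to $\ell_0$ such that $\ell(u_0)>0$, $G(\ell)$ is a single point, and some maximizer $y$ of $\ell$ over $K$ satisfies $|y-c_1|<\epsilon$. Then $\ell(y'-y)\le0$ for $y'\in M$ near $y$, so Lemma 4.3 gives $u\in N_y$ with $\ell(u)=\|\ell\|$. By Lemma 5.1, $G(\ell)$ has at least two points, a contradiction. $\square$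

So we would be done if we could always find such a peak. The tent shows the obstruction. Seen from $p_0=(0,1)$, with $c_0=0$ and $u_0=(0,1)$, a functional with $\ell(u_0)>0$ is a positive multiple of $\ell(x,y)=bx+y$. On $M$ it is $bx+\frac12|x|$, a convex function of $x$, which has no strict local maximum. (The taxicab plane does not satisfy (S), so this does not contradict anything; it shows that a surface which is convex toward $p_0$ offers no peak.) What survives is a peak on a *slice*: on the vertical line through $0$, $M$ has the single point $0$. The plan is to use peaks on slices that are as large as possible, and to show that $M$ is then convex across the slices, as in the tent.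

## 6. Peaks on slices of smallest codimension

**Definition 6.1 (touch).** A $j$-touch is a triple $(Z,\ell,c)$ with $Z\subset X$ a linear subspace of codimension $j$, $u_0\in Z$, $\ell\in X^*$, $\ell(u_0)>0$, $c\in M$, $|c-c_0|<r$, such that for some $\epsilon>0$: $\ell(y)<\ell(c)$ for all $y\in M\cap(c+Z)$ with $0<|y-c|\le\epsilon$.

For the tent with $p_0=(0,1)$, the triple $(\mathbb Ru_0,\ \ell(x,y)=y,\ 0)$ is a $1$-touch, and there is no $0$-touch.

**Step 1: an $(n-1)$-touch exists.** This makes a minimal codimension meaningful. Take $Z=\mathbb Ru_0$, $c=c_0$, any $\ell$ with $\ell(u_0)>0$, and $\epsilon=|u_0|$. The points to examine are $c_0+su_0$ with $0<|s|\le1$. For $0<s\le1$ this point has distance $(1-s)\|u_0\|<\|u_0\|=d(p_0)$ from $p_0$, hence is not in $M$. For $s<0$, $\ell(c_0+su_0)<\ell(c_0)$.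

Let $k$ be the smallest $j$ for which a $j$-touch exists. Lemma 5.2 says that there is no $0$-touch, so $1\le k\le n-1$. (If $n=1$ we already have the desired contradiction.) Fix a $k$-touch $(Z,\ell_0,c_1)$. Translate everything ($M$, $C$, $p_0$, $c_0$) so that $c_1=0$; the vector $u_0$, the spaces $Z,Y_0$, the sets $N_x$ up to relabeling, and (S) are unaffected. Let $\xi:X\to\mathbb R^k$ be linear and onto with kernel $Z$; so $\xi(u_0)=0$.

**Step 2: a box whose boundary lies low.** This makes the local peak stable under small changes of $\ell_0$ and of the slice. Choose $\epsilon>0$ such that $V=\{|y|\le\epsilon\}\subset\{|y-c_0|<r\}$ and $\ell_0(y)<0$ for $y\in M\cap V\cap Z$, $y\ne0$. We claim that there are $a>0$ and $\eta>0$ such that for all $\ell$ in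
$$\Lambda=\{\ell\in X^*:|\ell-\ell_0|\le\eta\}$$
we have $\ell(u_0)>0$ and
$$y\in M\cap\partial V,\quad|\xi(y)|\le\eta\quad\Longrightarrow\quad\ell(y)<-2a.\tag{1}$$
The set $M\cap\partial V\cap Z$ is compact and $\ell_0<0$ on it, so there is $a>0$ with $\ell_0<-2a$ on it. If no $\eta$ worked for (1), there would be $\ell_j\to\ell_0$ and $y_j\in M\cap\partial V$ with $\xi(y_j)\to0$ and $\ell_j(y_j)\ge-2a$. A limit point $y$ would lie in $M\cap\partial V\cap Z$ with $\ell_0(y)\ge-2a$, a contradiction. The condition $\ell(u_0)>0$ holds for small $\eta$, and both requirements persist when $\eta$ decreases.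

## 7. Minimality makes the slice function convex

For $\ell\in\Lambda$ and $s\in\mathbb R^k$ let
$$H(s)=H_\ell(s)=\max\{\ell(y):y\in M\cap V,\ \xi(y)=s\},\qquad\tilde H=\max(H,-2a),$$
with $H(s)=-\infty$ if there is no such $y$. For the tent, with $\ell(x,y)=bx+y$ and $\xi(x,y)=x$, we get $H(s)=bs+\frac12|s|$ near $0$, which is convex. The next claim says that this is no accident.

**Claim 7.1.** For every $\ell\in\Lambda$, $\tilde H$ is convex on $D=\{s\in\mathbb R^k:|s|<\eta\}$.

**Step 1: an affine function under a bump.** Assume convexity fails; we build a touch of smaller codimension. There are $s_0,s_1\in D$ and $0<t<1$ such that, with $s_t=(1-t)s_0+ts_1$, $\tilde H(s_t)>(1-t)\tilde H(s_0)+t\tilde H(s_1)$. Then $s_0\ne s_1$. Choose an affine $\alpha$ on $\mathbb R^k$ with $\alpha(s_i)>\tilde H(s_i)$ for $i=0,1$ and $\alpha(s_t)<\tilde H(s_t)$: prescribe $\alpha(s_i)=\tilde H(s_i)+\tau$ with small $\tau>0$. On the segment $I=[s_0,s_1]$ we have $\alpha>-2a$, since this holds at both ends.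

**Step 2: the maximum of $\ell-\alpha\circ\xi$ is interior.** Let $K=\{y\in M\cap V:\xi(y)\in I\}$, a compact set, and $\psi=\ell-\alpha\circ\xi$. As $\tilde H(s_t)>\alpha(s_t)>-2a$, we have $\tilde H(s_t)=H(s_t)$, so $K\neq\emptyset$ and $\max_K\psi>0$. Let $y\in K$ with $\psi(y)>0$. Then $\ell(y)>\alpha(\xi(y))>-2a$, so $y\notin\partial V$ by (1). Also $\xi(y)\ne s_i$, since $\xi(y)=s_i$ would give $\ell(y)\le\tilde H(s_i)<\alpha(s_i)$. So all maximizers of $\psi$ over $K$ lie in the relatively open subset
$$U=\{y\in K:\ y\in\operatorname{int}V,\ \xi(y)\in\operatorname{relint}I\}.$$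

**Step 3: a touch of codimension $k-1$.** Let $\alpha_0$ be the linear part of $\alpha$ and $\ell'=\ell-\alpha_0\circ\xi$. On $K$, $\ell'$ differs from $\psi$ by a constant, and $\ell'(u_0)=\ell(u_0)>0$ because $\xi(u_0)=0$. By (F1) and (F2) there is $\ell''$ close to $\ell'$ with a unique maximizer $c''$ over $K$, with $c''\in U$ and $\ell''(u_0)>0$. Let $Z''=\xi^{-1}(\mathbb R(s_1-s_0))$; it has codimension $k-1$ and contains $Z\ni u_0$. If $y\in M\cap(c''+Z'')$ is near $c''$, then $y\in V$, and $\xi(y)$ lies on the line through $I$, near $\xi(c'')\in\operatorname{relint}I$, hence in $I$. So $y\in K$, and $\ell''(y)<\ell''(c'')$ unless $y=c''$. Since $c''\in V$, $|c''-c_0|<r$. Thus $(Z'',\ell'',c'')$ is a $(k-1)$-touch, contradicting the choice of $k$. $\square$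

**Step 4: $H$ itself is finite, convex and continuous near $0$.** Now we remove the truncation, uniformly in $\ell$. Let $L>0$ satisfy $|\ell(y)|\le L$ for all $y\in V$, $\ell\in\Lambda$. Then $\tilde H\le L$ on $D$, and $\tilde H(0)\ge\ell(0)=0$ because $0\in M\cap V$. Pick $0<\eta_1<\eta/2$ with $2\eta_1L/\eta<a$. For $0<|s|\le\eta_1$ put $s'=-\frac\eta2\frac s{|s|}\in D$; then $0$ is the convex combination of $s$ and $s'$ with weights proportional to $\frac\eta2$ and $|s|$. So
$$0\le\tilde H(0)\le\frac{\frac\eta2\tilde H(s)+|s|\tilde H(s')}{\frac\eta2+|s|},$$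
and with $\tilde H(s')\le L$ we get $\tilde H(s)\ge-2|s|L/\eta>-a$. A finite convex function on an open set is continuous. Therefore, for all $\ell\in\Lambda$,
$$H=\tilde H>-a\ \text{ is finite, convex and continuous on }\ D_1=\{|s|\le\eta_1\}.\tag{2}$$

**Step 5: maximizers stay away from $\partial V$.** We need a margin that does not depend on $\ell$. There is $\delta_1>0$ such that for all $\ell\in\Lambda$
$$y\in M\cap V,\ |\xi(y)|\le\eta_1,\ \ell(y)\ge-a\quad\Longrightarrow\quad\operatorname{dist}_{|\cdot|}(y,\partial V)\ge\delta_1.\tag{3}$$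
Indeed, the pairs $(\ell,y)\in\Lambda\times(M\cap V)$ with $|\xi(y)|\le\eta_1$ and $\ell(y)\ge-a$ form a compact set, nonempty since it contains $(\ell_0,0)$. By (1), no such $y$ lies in $\partial V$. So the continuous function $\operatorname{dist}(y,\partial V)$ has a positive minimum on this set. By (2), statement (3) applies to every maximizer $y$ in the definition of $H_\ell(s)$, $|s|\le\eta_1$.

## 8. Extreme subgradients give degenerate functionals

For $s\in\operatorname{int}D_1$ let $\partial H(s)=\{\beta\in\mathbb R^k:H(s')\ge H(s)+\beta\cdot(s'-s)\ \text{for all } s'\in D_1\}$. We recall from convex analysis that near such an $s$ the function $H$ is Lipschitz and differentiable almost everywhere, that $\partial H(s)$ is nonempty, compact and convex, that it is $\{\nabla H(s)\}$ if $H$ is differentiable at $s$, and that the one-sided directional derivative is $H'(s;w)=\max_{\beta\in\partial H(s)}\beta\cdot w$.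

**Claim 8.1.** Let $\ell\in\Lambda$, $s\in\operatorname{int}D_1$, let $\beta$ be an extreme point of $\partial H(s)$, and $g=\ell-\beta\circ\xi$. Then $g(u_0)>0$ and $G(g)$ has at least two points.

Here $\beta\circ\xi$ denotes the functional $y\mapsto\beta\cdot\xi(y)$. Clearly $g(u_0)=\ell(u_0)>0$.

**Step 1: points of differentiability.** We show that a gradient yields a first-order peak of $g$ on *all* of $M$, so that Lemma 4.3 applies. Let $H$ be differentiable at $s$, $\beta=\nabla H(s)$, and let $y\in M\cap V$ be a maximizer for $H(s)$, so $\xi(y)=s$ and $\ell(y)=H(s)$. By (3), $y\in\operatorname{int}V$. For $y'\in M$ near $y$,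
$$\ell(y')\le H(\xi(y'))\le\ell(y)+\beta\cdot\xi(y'-y)+o(|y'-y|),$$
that is, $g(y'-y)\le o(|y'-y|)$. By Lemma 4.3 some $u\in N_y$ has $g(u)=\|g\|$.

**Step 2: extreme subgradients are limits of gradients.** This reduces the general case to Step 1 (cf. Rockafellar, *Convex Analysis*, Thm 25.6). Let $\Sigma$ be the set of all limits of gradients $\nabla H(s_j)$ with $s_j\to s$. As $H$ is Lipschitz near $s$ and differentiable almost everywhere, $\Sigma$ is nonempty and compact, and $\Sigma\subset\partial H(s)$ by passing to the limit in the subgradient inequality. Let $w\in\mathbb R^k$. Choose $t_j\downarrow0$ and $w_j\to w$ such that $H$ is differentiable at $s_j=s+t_jw_j$. From $H(s)\ge H(s_j)+\nabla H(s_j)\cdot(s-s_j)$ we get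
$$\nabla H(s_j)\cdot w_j\ge\frac{H(s_j)-H(s)}{t_j}\longrightarrow H'(s;w)=\max_{\beta\in\partial H(s)}\beta\cdot w,$$
where the limit uses that $H$ is Lipschitz near $s$. A limit point of $(\nabla H(s_j))$ lies in $\Sigma$, so $\max_{\beta\in\Sigma}\beta\cdot w\ge\max_{\beta\in\partial H(s)}\beta\cdot w$ for every $w$. By separation, $\partial H(s)\subset\operatorname{conv}\Sigma$, which is compact; so $\partial H(s)=\operatorname{conv}\Sigma$. Extreme points of $\operatorname{conv}\Sigma$ lie in $\Sigma$.

**Step 3: passing to the limit.** Let $\beta_j=\nabla H(s_j)\to\beta$ with $s_j\to s$, $s_j\in\operatorname{int}D_1$. By Step 1 there are maximizers $y_j$ for $H(s_j)$ and $u_j\in N_{y_j}$ with $(\ell-\beta_j\circ\xi)(u_j)=\|\ell-\beta_j\circ\xi\|$. Along a subsequence $y_j\to y\in M\cap V$ and $u_j\to u$. By Lemma 4.1, $u\in N_y$, and $g(u)=\|g\|$. Since $y\in V$, $|y-c_0|<r$, and Lemma 5.1 shows that $G(g)$ has at least two points. $\square$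

When there was a $0$-touch, generic choice of $\ell$ contradicted this at once. Now it does not: $\ell$ can be chosen generic, but $\beta$ depends on $\ell$ and is dictated by $M$, so $g=\ell-\beta\circ\xi$ is not ours to choose. Two tents in the taxicab plane show what to expect instead. Take $M=\{(x,\lambda|x|)\}$, $\ell(x,y)=y$, $\xi(x,y)=x$, so $H(s)=\lambda|s|$ and the extreme points of $\partial H(0)$ are $\beta=\pm\lambda$, with $g(x,y)=\mp\lambda x+y$. For $\lambda=\frac12$, $G(g)=\{e\}$: the conclusion of Claim 8.1 fails, in accordance with the fact that (S) fails. For $\lambda=1$, $G(g)$ is a whole edge of the diamond, and $M$ is not Chebyshev: for $\sigma>0$ the point $q=(0,\sigma)$ has all $(x,|x|)$, $|x|\le\sigma$, as nearest points. This $q$ is the highest point on the line $Z=\{x=0\}$ of the dilated set $M+\sigma B$. So we look for two nearest points at the top of a slice of a dilation, where the choice of $\ell$ *can* be made generic.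

## 9. The top of a dilated slice has two nearest points

**Step 1: choice of $\sigma$ and $\ell$.** We fix the dilation and make its top point unique. Let $b>0$ with $|\xi(v)|\le b$ for $v\in B$. Fix $\sigma>0$ such that $\sigma b<\eta_1/2$ and such that $\|z\|\le2\sigma$ implies $|z|<\delta_1$. Let
$$A=(M\cap V)+\sigma B.$$
The set $A\cap Z$ is compact and contains $0$. Since $\Lambda$ has positive measure, (F1) gives $\ell\in\Lambda$ with a *unique* maximizer $q$ over $A\cap Z$. From now on this $\ell$ is fixed, $H=H_\ell$, and $T=\ell(q)$.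

For $v\in B$ put $s_v=-\sigma\xi(v)$; then $|s_v|<\eta_1$, so $s_v\in\operatorname{int}D_1$. A point $y+\sigma v$ with $y\in M\cap V$, $v\in B$ lies in $Z$ if and only if $\xi(y)=s_v$. Maximizing over $y$ first, we get
$$T=\max_{v\in B}\,[H(s_v)+\sigma\ell(v)].\tag{4}$$

**Step 2: conjugation.** We rewrite (4), the maximum of a convex function of $v$, in terms of the functionals $\ell-\beta\circ\xi$. For $\beta\in\mathbb R^k$ let
$$H^*(\beta)=\max_{s\in D_1}(\beta\cdot s-H(s)),\qquad\nu(\beta)=\|\ell-\beta\circ\xi\|,\qquad Q=H^*-\sigma\nu.$$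
By definition $H(s)\ge\beta\cdot s-H^*(\beta)$ for all $s\in D_1$ and all $\beta$. Moreover, for $s\in\operatorname{int}D_1$,
$$H(s)=\beta\cdot s-H^*(\beta)\iff\beta\in\partial H(s),\tag{5}$$
because either side says that $s'\mapsto\beta\cdot s'-H(s')$ is maximal over $D_1$ at $s$. As $\partial H(s)\ne\emptyset$, it follows that $H(s)=\max_\beta(\beta\cdot s-H^*(\beta))$ for $s\in\operatorname{int}D_1$.

The function $Q$ is continuous, since $H^*$ and $\nu$ are finite convex functions on $\mathbb R^k$. Testing with $s=\eta_1\beta/|\beta|$ gives $H^*(\beta)\ge\eta_1|\beta|-\max_{D_1}H$, and $\nu(\beta)\le\|\ell\|+b|\beta|$. Since $\sigma b<\eta_1$, $Q(\beta)\to\infty$ as $|\beta|\to\infty$. So the set $\mathcal Q$ of minimizers of $Q$ is nonempty.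

**Step 3: $T=-\min Q$.** This identifies the height of the top point. Insert $H(s_v)=\max_\beta(\beta\cdot s_v-H^*(\beta))$ into (4) and use $\beta\cdot s_v=-\sigma\beta\cdot\xi(v)$:
$$T=\sup_{v\in B}\sup_\beta\,[\sigma(\ell-\beta\circ\xi)(v)-H^*(\beta)]=\sup_\beta\,[\sigma\nu(\beta)-H^*(\beta)]=-\min Q .$$

**Step 4: every $v\in G(\ell-\beta\circ\xi)$ leads to the top.** We show: if $\beta\in\mathcal Q$, $g=\ell-\beta\circ\xi$ and $v\in G(g)$, then
$$\beta\in\partial H(s_v)\quad\text{and}\quad H(s_v)+\sigma\ell(v)=T.\tag{6}$$
(Here $g\ne0$, as $g(u_0)=\ell(u_0)>0$.) Indeed, by (4) and Step 3,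
$$T\ge H(s_v)+\sigma\ell(v)\ge\beta\cdot s_v-H^*(\beta)+\sigma\ell(v)=\sigma g(v)-H^*(\beta)=\sigma\nu(\beta)-H^*(\beta)=-\min Q=T .$$
So equality holds throughout. The first equality is the second part of (6). The second equality gives $H(s_v)=\beta\cdot s_v-H^*(\beta)$, that is, $\beta\in\partial H(s_v)$ by (5).

**Step 5: a minimizer $\beta$ with $G(\ell-\beta\circ\xi)$ not a single point.** Here concavity brings in the extreme subgradients of Claim 8.1. Take $\beta_0\in\mathcal Q$, $v_0\in G(\ell-\beta_0\circ\xi)$ and $s=s_{v_0}\in\operatorname{int}D_1$. By (6), $\beta_0\in\partial H(s)$. On the compact convex set $\partial H(s)$ we have $H^*(\beta)=\beta\cdot s-H(s)$ by (5), which is affine in $\beta$, while $\nu$ is convex. So $Q=H^*-\sigma\nu$ is continuous and concave on $\partial H(s)$. It attains its minimum over $\partial H(s)$ at an extreme point $\beta$: a minimizer is a convex combination of extreme points, and by concavity one of these has a value no larger. Then $Q(\beta)\le Q(\beta_0)=\min Q$, so $\beta\in\mathcal Q$. By Claim 8.1, $G(g)$ has at least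 two points for $g=\ell-\beta\circ\xi$.

**Step 6: two points of $M$ at distance $\sigma$ from $q$.** Take $v_1\ne v_2$ in $G(g)$, and let $y_i\in M\cap V$ be a maximizer for $H(s_{v_i})$. Put $q_i=y_i+\sigma v_i\in A$. Then $\xi(q_i)=s_{v_i}+\sigma\xi(v_i)=0$, and by (6) $\ell(q_i)=H(s_{v_i})+\sigma\ell(v_i)=T$. So $q_1$ and $q_2$ both maximize $\ell$ over $A\cap Z$; by uniqueness $q_1=q_2=q$. Hence $y_1=q-\sigma v_1$ and $y_2=q-\sigma v_2$ are two distinct points of $M$, and $\|q-y_i\|=\sigma$ because $G(g)\subset S$.

**Step 7: no point of $M$ is closer.** We show $d(q)=\sigma$, which completes the contradiction. Suppose $y\in M$ and $\|q-y\|<\sigma$. Then $\|y-y_1\|<2\sigma$, so $|y-y_1|<\delta_1$. As $y_1$ is a maximizer for $H(s_{v_1})$, (3) says that $\operatorname{dist}_{|\cdot|}(y_1,\partial V)\ge\delta_1$, hence $y\in V$. For small $\tau>0$ we have $\|q+\tau u_0-y\|<\sigma$, so $q+\tau u_0\in A$. Moreover $\xi(q+\tau u_0)=0$ and $\ell(q+\tau u_0)=T+\tau\ell(u_0)>T$. This contradicts the definition of $T$ as the maximum of $\ell$ over $A\cap Z$.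

So $q$ has two distinct best approximations $y_1,y_2$ in $M$, and $M$ is not Chebyshev. This contradiction shows that (S) is false, which is Theorem B. $\blacksquare$

In the tent of slope $1$ one can watch Steps 2 to 6. With $\ell(x,y)=y$ and $D_1=[-\eta_1,\eta_1]$, $\sigma<\eta_1$, we have $H^*(\beta)=\eta_1\max(|\beta|-1,0)$ and $\nu(\beta)=\max(|\beta|,1)$. So $\mathcal Q=[-1,1]$ and $T=\sigma$. For the extreme minimizer $\beta=1$ the set $G(g)$ consists of the points $v=(-t,1-t)$, $0\le t\le1$, with $s_v=\sigma t$, and indeed $(\sigma t,\sigma t)+\sigma v=(0,\sigma)$ for each $t$.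

**Proof of Theorem A.** If some exposed point of $S(X)$ is not smooth, Proposition 3.1 gives a nonconvex Chebyshev set. If all exposed points are smooth, a nonconvex Chebyshev set would contradict Theorem B. The dimension $n\geq1$ was arbitrary. $\blacksquare$

## 10. The dual sphere and the equivalences of Theorem C

Theorem B gives (2)⇒(1). The implications (1)⇒(4) and (1)⇒(5) are trivial. Proposition 3.1 gives (1)⇒(2), (4)⇒(2) and (5)⇒(2). It remains to prove (2)⇔(3).

Identify $X^{**}$ with $X$. A point $g\in S(X^*)$ is smooth if and only if exactly one $e\in S(X)$ has $g(e)=1$, that is, if and only if $G(g)$ is a single point $\{e\}$. In other words, $g$ is smooth exactly when it exposes a point $e$ of $S(X)$, and every exposed $e$ arises in this way. For instance, on the dual of the taxicab plane, with norm $\max(|b_1|,|b_2|)$, the functional $(0,1)$ is smooth, since $G(g)=\{e\}$, but it is not exposed, since it lies inside an edge of the square.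

**Step 1: (2) implies (3).** Let $g\in S(X^*)$ be smooth, with $G(g)=\{e\}$. Then $e$ is exposed, hence smooth by (2). So $g$ is the only element of $B(X^*)$ with value $1$ at $e$; that is, $e$, viewed as a functional on $X^*$, exposes $g$.

**Step 2: (3) implies (2).** Let $e$ be exposed by $g\in S(X^*)$, so $G(g)=\{e\}$. Then $g$ is smooth, hence by (3) exposed by some $e'\in S(X)$: $g$ is the only functional in $B(X^*)$ with value $1$ at $e'$. Since $g(e')=1$, we have $e'\in G(g)=\{e\}$, so $e'=e$. Thus $g$ is the only functional of norm $1$ with value $1$ at $e$, and $e$ is a smooth point. $\blacksquare$
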